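# Domains whose Neumann–Poincaré operator has no negative eigenvalue

## 1. Prolate spheroids only? Balls and linear functions on ellipsoids

On a ball, the operator studied in this talk has only positive eigenvalues. On a prolate spheroid (semi-axes $a>b=c$, a ball stretched along one axis) it has no negative eigenvalues. On a thin pancake it does have a negative eigenvalue, as we shall compute. So the first guess is: *stretching is harmless, flattening is fatal, and apart from prolate spheroids and balls no domain is free of negative eigenvalues.* The problem asks whether this is true. We set up the objects and test the guess by hand.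

Throughout, $\Omega\subset\mathbb R^3$ is a bounded domain with smooth connected boundary, so that $\mathbb R^3\setminus\overline\Omega$ is connected; $\nu=n$ is the outer unit normal, and
$$E(x,y)=\frac{-1}{4\pi|x-y|},\qquad \mathcal K[\psi](x)=\int_{\partial\Omega}\psi(y)\,\frac{\partial E}{\partial n_y}(x,y)\,dS_y=\int_{\partial\Omega}\frac{\langle y-x,n_y\rangle}{4\pi|x-y|^3}\,\psi(y)\,dS_y .$$
This is the **Neumann–Poincaré (NP) operator** $\mathcal K=\mathcal K_{\partial\Omega}$ on $L^2(\partial\Omega)$. We use freely that for smooth $\partial\Omega$ it is compact, that its eigenvalues are real and lie in $(-\frac12,\frac12]$, that they can accumulate only at $0$, and that $\frac12$ belongs to the constants. The kernel is real, so eigenfunctions may be taken real. Let $\mathcal K^*$ be the $L^2$-adjoint; it is compact with the same nonzero eigenvalues.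

**The question.** Is there a domain $\Omega$ as above, not a prolate spheroid or a ball up to rigid motions and dilations, such that $\mathcal K_{\partial\Omega}$ has no negative eigenvalue (the eigenvalue $0$ being allowed)?

**Layer potentials.** Put $S[\varphi](x)=\int_{\partial\Omega}E(x,y)\varphi(y)\,dS_y$. The function $u=S\varphi$ is harmonic off $\partial\Omega$, $u=O(|x|^{-1})$, $\nabla u=O(|x|^{-2})$, and $\Delta u=\varphi\,dS$ as a distribution. If $\varphi\in C^\infty(\partial\Omega)$, then $u$ is smooth up to $\partial\Omega$ from each side and continuous across it, and with $p=\partial_\nu u|_-$ (inside), $q=\partial_\nu u|_+$ (outside),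
$$p=(-\tfrac12+\mathcal K^*)\varphi,\qquad q=(\tfrac12+\mathcal K^*)\varphi. \tag{1}$$
So $q-p=\varphi$ and $\frac12(p+q)=\mathcal K^*\varphi$. The operators $S,\mathcal K,\mathcal K^*$ are bounded on $L^2(\partial\Omega)$, since their kernels are $O(|x-y|^{-1})$, and $S$ is symmetric.

Let $\varphi,\psi$ be smooth and real, $u=S\varphi$, $v=S\psi$. Green's formula gives $\int_\Omega\nabla u\cdot\nabla v=\int pv$ and $\int_{\mathbb R^3\setminus\overline\Omega}\nabla u\cdot\nabla v=-\int qv$ (the flux through $|x|=R$ is $O(R^{-2}R^{-1}R^2)\to0$). Hence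
$$-\langle \mathcal K^*\varphi,S\psi\rangle=-\tfrac12\int(p+q)v=\tfrac12\Big(\int_{\mathbb R^3\setminus\overline\Omega}\nabla u\cdot\nabla v-\int_\Omega\nabla u\cdot\nabla v\Big). \tag{2}$$
The right side is symmetric in $\varphi,\psi$, so $\langle\varphi,\mathcal KS\psi\rangle=\langle\mathcal K^*\varphi,S\psi\rangle=\langle \mathcal K^*\psi,S\varphi\rangle=\langle\varphi,S\mathcal K^*\psi\rangle$, and by density
$$\mathcal KS=S\mathcal K^*\quad\text{on }L^2(\partial\Omega). \tag{3}$$
Adding the two Green formulas with $v=u$ instead gives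
$$\int_{\mathbb R^3}|\nabla u|^2=\int pu-\int qu=-\langle\varphi,S\varphi\rangle. \tag{4}$$

**Lemma 1 (eigenvalues from transmission).** Let $u$ be continuous on $\mathbb R^3$, harmonic off $\partial\Omega$, smooth up to $\partial\Omega$ from both sides, with $u\to0$ at infinity. If its normal derivatives satisfy $\frac12(p+q)=\lambda(q-p)$ on $\partial\Omega$ for a constant $\lambda$, then $f=u|_{\partial\Omega}$ and $\varphi=q-p$ satisfy $u=S\varphi$, $\mathcal K^*\varphi=\lambda\varphi$ and $\mathcal Kf=\lambda f$.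

*Proof.* The function $u-S\varphi$ is continuous across $\partial\Omega$ and its normal derivative does not jump, so by Green's formula it is harmonic on $\mathbb R^3$; it tends to $0$, so it is $0$ by Liouville. By (1), $\mathcal K^*\varphi=\frac12(p+q)=\lambda\varphi$. Then $\mathcal Kf=\mathcal KS\varphi=S\mathcal K^*\varphi=\lambda f$. $\square$

**Test 1: the unit ball.** Let $Y_n$ be a spherical harmonic of degree $n$, $u=r^nY_n$ inside and $u=r^{-n-1}Y_n$ outside. Then $p=nY_n$, $q=-(n+1)Y_n$, so $\lambda=\frac{-1/2}{-(2n+1)}=\frac1{2(2n+1)}$. All eigenvalues are positive, and they tend to $0$.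

**Test 2: linear functions on an ellipsoid.** Write $(a_1,a_2,a_3)=(a,b,c)$ with $a\ge b\ge c$, and $(x_1,x_2,x_3)=(x,y,z)$. Let $U$ be the set of points for which $\sum_i x_i^2/(a_i^2+s)=1$ has a root $s>-c^2$. The left side is strictly decreasing in $s$, so the root $s=s(x)$ is unique, simple and smooth on $U$. Here $U\supset\mathbb R^3\setminus\Omega$, $\partial\Omega=\{s=0\}$, and the exterior is $\{s>0\}$. Put $A_i=a_i^2+s$, $D(s)=\sqrt{A_1A_2A_3}$, $N=\sum x_i^2/A_i^2$. Differentiating $\sum x_i^2/A_i=1$ once gives $\partial_js=\frac{2x_j}{A_jN}$, hence $|\nabla s|^2=4/N$. Differentiating $\frac{2x_j}{A_j}-N\partial_js=0$ in $x_j$ and summing over $j$, with $P=\sum x_i^2/A_i^3$ and $\partial_jN=\frac{2x_j}{A_j^2}-2P\,\partial_js$,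
$$2\sum_j\frac1{A_j}-4\sum_j\frac{x_j\partial_js}{A_j^2}+2P|\nabla s|^2-N\Delta s=0 .$$
Since $\sum x_j\partial_js/A_j^2=2P/N$, the two middle terms cancel. So
$$|\nabla s|^2=\frac4N,\qquad \Delta s=\frac2N\sum_j\frac1{A_j}=|\nabla s|^2\,\frac{D_s}{D}. \tag{5}$$
Let $I(s)=\int_s^\infty\frac{d\sigma}{(\sigma+c^2)D(\sigma)}$. By (5),
$$\Delta(zI)=2I_s\frac{2z}{A_3N}+z\big(I_{ss}|\nabla s|^2+I_s\Delta s\big)=\frac{4z}{N}\cdot\frac{(A_3DI_s)_s}{A_3D}=0,$$
because $A_3DI_s=-1$. Take $u=z$ inside and $u=zI(s)/I(0)$ outside; it decays, since $I=O(s^{-3/2})$ and $s\sim|x|^2$. With $\omega=\partial_\nu s=|\nabla s|>0$ on $\partial\Omega$ we get $p=\nu_z=\frac{\partial_zs}{\omega}=\frac{z\omega}{2c^2}$ (use $4/N=\omega^2$), and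
$$q=\frac{z\omega}{2c^2}-\frac{z\omega}{c^2\,abc\,I(0)}=\frac{z\omega}{2c^2}\Big(1-\frac1{n_c}\Big),\qquad n_c=\frac{abc}2\int_0^\infty\frac{ds}{(s+c^2)D(s)} .$$
So $q-p=-\frac{z\omega}{2c^2n_c}$ and $\frac12(p+q)=\frac{z\omega}{2c^2}(1-\frac1{2n_c})$. Lemma 1 yields, with the analogous $n_a,n_b$ for the other axes,
$$\mathcal Kx=(\tfrac12-n_a)x,\qquad \mathcal Ky=(\tfrac12-n_b)y,\qquad \mathcal Kz=(\tfrac12-n_c)z. \tag{6}$$
Moreover $n_a+n_b+n_c=\frac{abc}{2}\int_0^\infty\frac{2D_s}{D^2}ds=1$, since $\sum1/A_i=2D_s/D$.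

For an oblate spheroid $a=b>c$, put $e^2=a^2-c^2$, $s+c^2=e^2t^2$, $\zeta=c/e$. Then
$$n_c=\frac{a^2c}{e^3}\int_\zeta^\infty\frac{dt}{t^2(1+t^2)}=(1+\zeta^2)(1-\zeta\operatorname{arccot}\zeta). \tag{7}$$

* For $x^2+y^2+4z^2<1$: $c=\frac12$, $\zeta=\frac1{\sqrt3}$, $n_c=\frac43\big(1-\frac{\pi}{3\sqrt3}\big)\approx0.527$. The eigenvalue $\frac12-n_c\approx-0.027$ is negative. So a smooth convex domain, whose NP kernel is nonnegative pointwise, can have a negative eigenvalue.
* For $x^2+y^2+2z^2<1$: $c=\frac1{\sqrt2}$, $\zeta=1$, $n_c=2-\frac\pi2\approx0.429$. The eigenvalue is $\frac{\pi-3}2\approx0.071$, positive. By symmetry $n_a=n_b=\frac12(1-n_c)<\frac12$, so $x,y$ also have positive eigenvalues.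

So flattening is fatal only when there is enough of it, as far as linear functions can see. There remain infinitely many other eigenvalues. We shall see that for $x^2+y^2+2z^2<1$ they are all positive: the guess is wrong.

## 2. A criterion, a family of examples, the sharp ellipsoids, and convexity

For a Lipschitz vector field $X$ on $\mathbb R^3$ put, at almost every point,
$$Q_X(\xi)=(\operatorname{div}X)|\xi|^2-2\,\xi\cdot DX\,\xi .$$
For example, $X(x)=x$ has $Q_X(\xi)=3|\xi|^2-2|\xi|^2=|\xi|^2$.

**Theorem 1 (criterion).** Suppose there is a Lipschitz field $X:\mathbb R^3\to\mathbb R^3$ with $X=\eta\nu$ on $\partial\Omega$, $\eta>0$, and $Q_X\ge0$ a.e. in $\mathbb R^3$. Then $\mathcal K_{\partial\Omega}$ has no negative eigenvalue. If moreover $Q_X$ is positive definite a.e. on some nonempty open subset of $\mathbb R^3\setminus\overline\Omega$, all eigenvalues are strictly positive.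

**Theorem 2 (examples).**
(a) For the ellipsoid with semi-axes $a\ge b\ge c$ and $\frac1{c^2}\le\frac1{a^2}+\frac1{b^2}$, all NP eigenvalues are $>0$. This includes all prolate spheroids ($b=c$), but also, for instance, $x^2+y^2+2z^2<1$ and triaxial ellipsoids.
(b) Let $m\in C^\infty(S^2)$, $m>0$, satisfy $|\nabla m|+2\|\nabla^2m\|_{op}<m$ pointwise on $S^2$. Then all NP eigenvalues of $\Omega=\{x:|x|^2m(x/|x|)<1\}$ are $>0$. In particular this holds for every smooth $\Omega=\{r<\rho(\omega)\}$ with $\|\rho-1\|_{C^2(S^2)}$ small enough. It also holds for the non-ellipsoidal domains $|x|^2+\varepsilon x_3^4/|x|^2<1$, $0<\varepsilon\le\frac1{10}$.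

So the answer to the question is **yes**.

**Theorem 3 (sharp classification among ellipsoids).** Let $a\ge b\ge c$ and let $D$, $n_c$ be as above. The NP operator of the ellipsoid has no negative eigenvalue if and only if $n_c\le\frac12$. If $n_c<\frac12$, all eigenvalues are $>0$. If $n_c=\frac12$, then $0$ is an eigenvalue (eigenfunction $z$). If $n_c>\frac12$, then $\frac12-n_c<0$ is an eigenvalue. For oblate spheroids $n_c$ is given by (7), and the threshold is $c/a\approx0.551$.

**Theorem 4 (necessary condition).** If $\mathcal K_{\partial\Omega}$ has no negative eigenvalue, then $\Omega$ is convex.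

By $x^2+y^2+4z^2<1$, convexity is not sufficient.

## 3. Interior energy against exterior energy

A sensible first attempt is perturbation from the ball. Suppose even that $\Omega$ is so close to the unit ball that every eigenvalue moves by at most $\delta$. Those with $\frac1{2(2n+1)}>\delta$ stay positive. For all the others, infinitely many, nothing follows about the sign. Perturbation by size alone stops exactly there, because the eigenvalues accumulate at $0$.

A better attempt uses the natural quadratic form. With $\varphi=\psi$ real, (2) reads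
$$-\langle\mathcal K^*\varphi,S\varphi\rangle=\tfrac12\Big(\int_{\mathbb R^3\setminus\overline\Omega}|\nabla u|^2-\int_\Omega|\nabla u|^2\Big),\qquad u=S\varphi. \tag{8}$$
If $\mathcal K^*\varphi=\lambda\varphi$, $\varphi$ smooth, the left side is $\lambda\int_{\mathbb R^3}|\nabla u|^2$ by (4). So one would like to show that the exterior energy dominates the interior one. Here is the obstruction. For *every* domain, the integrand on the right of (8) is positive outside and negative inside, so no pointwise argument gives a sign. And there is little room: on the unit sphere the two energies for $Y_n$ are $(n+1)\int Y_n^2$ and $n\int Y_n^2$, with ratio tending to $1$.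

The way past this is to notice that an *eigenvalue* may be tested against other quadratic forms. If $\mathcal Kf=\lambda f$ and $\eta>0$ is any continuous weight, then $\langle\mathcal Kf,f/\eta\rangle=\lambda\int f^2/\eta$ has the sign of $\lambda$. With $\varphi=f/\eta$, this pairing is $\int\eta\,\varphi\,\mathcal K^*\varphi$, and by (1)
$$2\varphi\,\mathcal K^*\varphi=(q-p)(q+p)=q^2-p^2 .$$
A difference of *squared* normal derivatives, weighted by $\eta$, is what a Rellich identity turns into a bulk integral. Its integrand $Q_X(\nabla u)$ can have the same sign on both sides of $\partial\Omega$.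

Before that, two facts on $S\varphi$ for $\varphi\in L^2$, since eigenfunctions divided by $\eta$ need not be smooth.

**Lemma 2.** Let $\varphi\in L^2(\partial\Omega)$ be real and $u=S\varphi$. (i) $u\in H^1_{loc}(\mathbb R^3)$, $\nabla u\in L^2(\mathbb R^3)$, and (4) holds; if $\varphi_k\to\varphi$ in $L^2$ with $\varphi_k$ smooth, then $\nabla S\varphi_k\to\nabla u$ in $L^2(\mathbb R^3)$. (ii) If $u=0$ in the exterior, then $\varphi=0$.

*Proof.* (i) By (4) for smooth densities, $\|\nabla S(\varphi_k-\varphi_l)\|^2_{L^2(\mathbb R^3)}\le\|S\|\,\|\varphi_k-\varphi_l\|^2$, so $\nabla S\varphi_k$ is Cauchy in $L^2(\mathbb R^3)$. Off $\partial\Omega$, $S\varphi_k\to u$ and $\nabla S\varphi_k\to\nabla u$ locally uniformly. By Cauchy–Schwarz, $|S\varphi(x)|^2\le\int|E(x,y)|dS_y\int|E(x,y)||\varphi(y)|^2dS_y$. The first factor is bounded in $x$, so integrating over a ball $B$ gives $\|S\varphi\|_{L^2(B)}\le C_B\|\varphi\|$. Hence $S\varphi_k\to u$ in $L^2_{loc}$, $u\in H^1_{loc}$, and its distributional gradient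 is the $L^2$ limit. Passing to the limit in (4) gives (4) for $\varphi$.

(ii) Since $u\in H^1_{loc}(\mathbb R^3)$ vanishes outside, its trace on $\partial\Omega$ is $0$, so $u|_\Omega\in H^1_0(\Omega)$ is harmonic, hence $0$. Then $\varphi\,dS=\Delta u=0$ as a distribution, so $\varphi=0$. $\square$

## 4. A Rellich identity with a normal weight

**Lemma 3.** Let $X$ be Lipschitz with $X=\eta\nu$ on $\partial\Omega$. For every real $\varphi\in L^2(\partial\Omega)$, with $u=S\varphi$,
$$2\int_{\partial\Omega}\eta\,\varphi\,\mathcal K^*\varphi\,dS=\int_{\mathbb R^3}Q_X(\nabla u)\,dx. \tag{9}$$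

*Proof.* **Step 1: a divergence identity.** We look for a field whose flux through $\partial\Omega$ contains $\eta u_\nu^2$. Where $u$ is harmonic, a.e. (sum over repeated indices, $u_i=\partial_iu$),
$$\partial_j\big(2X_iu_iu_j-u_iu_iX_j\big)=2(\partial_jX_i)u_iu_j+2X_iu_{ij}u_j+2X_iu_i\Delta u-2u_iu_{ij}X_j-(\operatorname{div}X)|\nabla u|^2=-Q_X(\nabla u),$$
because the second and fourth terms cancel and $\Delta u=0$. On $\partial\Omega$, where $X=\eta\nu$, the normal component of this field is $2\eta u_\nu^2-\eta|\nabla u|^2=\eta(u_\nu^2-|\nabla_Tu|^2)$, $\nabla_T$ being the tangential gradient.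

**Step 2: integrate on both sides, for smooth $\varphi$.** The field is Lipschitz up to $\partial\Omega$ from each side, so the divergence theorem applies. In $\Omega$:
$$\int_{\partial\Omega}\eta(p^2-|\nabla_Tu|^2)=-\int_\Omega Q_X(\nabla u).$$
In $B_R\setminus\overline\Omega$ the flux through $\partial B_R$ is $O(R\cdot R^{-4}\cdot R^2)\to0$, and the outward normal on $\partial\Omega$ is $-\nu$, so
$$\int_{\partial\Omega}\eta(q^2-|\nabla_Tu|^2)=\int_{\mathbb R^3\setminus\overline\Omega}Q_X(\nabla u).$$
Since $u$ is continuous across $\partial\Omega$, the two tangential gradients agree. Subtracting, $\int\eta(q^2-p^2)=\int_{\mathbb R^3}Q_X(\nabla u)$, and $q^2-p^2=2\varphi\mathcal K^*\varphi$. The sign flip of the normal is what makes the two bulk terms *add*.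

**Step 3: general $\varphi\in L^2$.** Take smooth $\varphi_k\to\varphi$. The left side of (9) converges since $\mathcal K^*$ is bounded and $\eta$ is bounded. The right side converges since $DX\in L^\infty$ and $\nabla S\varphi_k\to\nabla u$ in $L^2(\mathbb R^3)$ by Lemma 2. $\square$

On the unit ball with $X=x$, $\eta=1$, (9) and (4) say $2\langle\varphi,\mathcal K^*\varphi\rangle=-\langle\varphi,S\varphi\rangle$. This matches Test 1: there $SY_n=-\frac1{2n+1}Y_n$, and $\mathcal K^*Y_n=\frac1{2(2n+1)}Y_n$.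

**Proof of Theorem 1.** *The sign.* Let $\mathcal Kf=\lambda f$, $0\ne f\in L^2$ real. The function $\eta=X\cdot\nu$ is continuous and positive on a compact set, so $\varphi=f/\eta\in L^2$. With $u=S\varphi$, (9) gives
$$\lambda\int\frac{f^2}{\eta}=\int\varphi\,\mathcal K(\eta\varphi)=\int\eta\varphi\,\mathcal K^*\varphi=\tfrac12\int_{\mathbb R^3}Q_X(\nabla u)\,dx\ge0. \tag{10}$$
So $\lambda\ge0$.

*Strictness.* Let $\lambda=0$ and let $Q_X$ be positive definite a.e. on an open subset $O\neq\emptyset$ of the exterior. By (10), $Q_X(\nabla u)=0$ a.e., so $\nabla u=0$ on $O$. The exterior is connected and $u$ is real-analytic there, so $u$ is constant in the exterior, and the constant is $0$ by decay. Lemma 2(ii) gives $\varphi=0$, so $f=0$, a contradiction. $\square$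

## 5. Gradient fields of $\frac12\sum x_i^2/a_i^2$ and of $\frac12|x|^2m(x/|x|)$

To use Theorem 1 we need a globally defined field that is normal on $\partial\Omega$. The gradient of a function having $\partial\Omega$ as a level set is normal there.

**Proof of Theorem 2(a).** *Choice of field.* Take $X=\nabla\psi=(x/a^2,y/b^2,z/c^2)$, $\psi=\frac12(x^2/a^2+y^2/b^2+z^2/c^2)$. On $\partial\Omega=\{\psi=\frac12\}$ it is outward normal and nonzero. Since $DX$ is diagonal,
$$Q_X(\nabla u)=\Big(\tfrac1{b^2}+\tfrac1{c^2}-\tfrac1{a^2}\Big)u_x^2+\Big(\tfrac1{a^2}+\tfrac1{c^2}-\tfrac1{b^2}\Big)u_y^2+\Big(\tfrac1{a^2}+\tfrac1{b^2}-\tfrac1{c^2}\Big)u_z^2 .$$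
As $a\ge b\ge c$, the first coefficient is $\ge c^{-2}>0$ and the second is $\ge a^{-2}>0$. The third is $\ge0$ by assumption. So $\lambda\ge0$ for every eigenvalue.

*Excluding $\lambda=0$, even when the third coefficient vanishes.* If $\lambda=0$, (10) gives $u_x=0$ in the exterior. The region $\{z>c\}$ lies in the exterior and contains, with each point, the whole line through it parallel to the $x$-axis. Along this line $u$ is constant and tends to $0$, so $u=0$ on $\{z>c\}$, hence in the whole exterior by analyticity and connectedness. Lemma 2(ii) gives $\varphi=0$, a contradiction. So $\lambda>0$.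

*The examples.* If $b=c$ the condition holds trivially. For $x^2+y^2+2z^2<1$, $c^{-2}=2=a^{-2}+b^{-2}$: equality. Its two longer semi-axes coincide and the third is strictly shorter, so it is not a prolate spheroid or a ball, even after rigid motions and dilations. Triaxial semi-axes close to $1,1,1$ also satisfy the condition. $\square$

**Proof of Theorem 2(b).** **Step 1: the field and its derivative.** Let $\psi(x)=\frac12|x|^2m(x/|x|)$ and $X=\nabla\psi$. With $r=|x|$, $\omega=x/r$, the radial component of $X$ is $\partial_r\psi=rm$ and the tangential one is $r^{-1}\nabla_{S^2}\psi=\frac r2\nabla m$. So $X=r\big(m\omega+\tfrac12\nabla m(\omega)\big)$, and $DX$ is homogeneous of degree $0$; compute it at $r=1$. In the radial direction the derivative of $X$ is $m\omega+\frac12\nabla m$. In the direction of a unit tangent vector $\tau$, along $\omega(t)=\cos t\,\omega+\sin t\,\tau$, the derivative at $t=0$ of $m\omega$ is $(\nabla m\cdot\tau)\omega+m\tau$. The derivative of $\nabla m(\omega(t))$ has tangential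 part $\nabla^2m\,\tau$ and, since $\nabla m\cdot\omega=0$, radial part $-\nabla m\cdot\tau$. Altogether
$$DX=mI+M,\qquad M=\begin{pmatrix}0&\frac12\nabla m^T\\\frac12\nabla m&\frac12\nabla^2m\end{pmatrix}$$
in the splitting (radial, tangential). In particular $DX$ is bounded; $X$ is smooth off $0$ and continuous at $0$, hence Lipschitz.

**Step 2: normality.** By homogeneity, $x\cdot X=2\psi=1$ on $\partial\Omega=\{\psi=\frac12\}$. So $\nabla\psi\ne0$ there, $\partial\Omega$ is a smooth star-shaped surface diffeomorphic to $S^2$, and $X=\eta\nu$ with $\eta=|X|>0$, as $\psi$ increases outward.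

**Step 3: positivity of $Q_X$.** We have $\operatorname{div}X=3m+\frac12\Delta_{S^2}m$, $\|M\|\le\frac12|\nabla m|+\frac12\|\nabla^2m\|$ and $\frac12|\Delta_{S^2}m|\le\|\nabla^2m\|$. Hence for $\xi\ne0$
$$Q_X(\xi)\ge\big(3m+\tfrac12\Delta_{S^2}m-2m-2\|M\|\big)|\xi|^2\ge\big(m-|\nabla m|-2\|\nabla^2m\|\big)|\xi|^2>0 .$$
Theorem 1 applies with strict positivity.

**Step 4: domains near the ball.** For $\Omega=\{r<\rho(\omega)\}$ put $m=\rho^{-2}$. If $\|\rho-1\|_{C^2}$ is small, $m$ is $C^2$-close to $1$, so $m>\frac12>|\nabla m|+2\|\nabla^2m\|$.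

**Step 5: explicit non-ellipsoids.** Let $m=1+\varepsilon\cos^4\theta$, $\omega_3=\cos\theta$. Then $|\nabla\cos^4\theta|=4|\cos^3\theta\sin\theta|$ is largest at $\cos^2\theta=\frac34$, with value $\frac{3\sqrt3}4<1.3$. For $f=f(\theta)$ the Hessian on $S^2$ has eigenvalues $f''$ and $\cot\theta f'$, here $12\cos^2\theta\sin^2\theta-4\cos^4\theta\in[-4,3]$ and $-4\cos^4\theta\in[-4,0]$. So $|\nabla m|+2\|\nabla^2m\|\le9.3\,\varepsilon<1\le m$ for $0<\varepsilon\le\frac1{10}$. The domain is $|x|^2+\varepsilon x_3^4/|x|^2<1$. It is symmetric about $0$, and a bounded set has at most one center of symmetry; so if it were an ellipsoid it would be centered at $0$, and $m$ would be the restriction of a quadratic form to $S^2$. On the great circle $(\cos\alpha,0,\sin\alpha)$ a quadratic form involves only $1,\cos2\alpha,\sin2\alpha$, whereas $\sin^4\alpha=\frac38-\frac12\cos2\alpha+\frac18\cos4\alpha$. So the domain is not an ellipsoid. $\square$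

The question is settled. For oblate spheroids Theorem 2(a) requires $c/a\ge\frac1{\sqrt2}\approx0.707$. On the other hand, (6) only produces a negative eigenvalue when $n_c>\frac12$. Substituting $s=c^2\sigma$,
$$n_c=\frac12\int_0^\infty\frac{d\sigma}{(1+\sigma)^{3/2}\sqrt{1+(c/a)^2\sigma}\,\sqrt{1+(c/b)^2\sigma}},$$
so for $a=b$ it decreases strictly in $c/a$, from the limit $1$ at $c/a\to0$ to $\frac13$ at $c/a=1$. From (7), $n_c\approx0.5005$ at $c/a=0.550$ and $n_c\approx0.4994$ at $c/a=0.552$, whence the threshold $\approx0.551$. Theorem 3 closes the gap, and needs all eigenvalues.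

## 6. Ellipsoidal harmonics and a formula for every eigenvalue

**The case $b=c$ of Theorem 3.** All eigenvalues are $>0$ by Theorem 2(a). Also $n_b=n_c$, $n_a>0$ and $n_a+n_b+n_c=1$, so $n_c<\frac12$. The theorem holds. *From now on $b>c$*: either $a>b>c$ or $a=b>c$.

**Step 1: separated harmonic polynomials.** We use $s$ on $U=\{s>-c^2\}$ as in Section 1. The classical fact needed is: there is a basis of the space of harmonic polynomials consisting of functions $H$ which on $U$ have the form $H=E(s)Y$, with $Y$ smooth, $\nabla Y\cdot\nabla s=0$, and, $n$ being the degree of $H$,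
$$E(s)=(s+c^2)^{\epsilon/2}\prod_j(s+\alpha_j)^{r_j},\quad\epsilon\in\{0,1\},\ \alpha_j>c^2,\ r_j>0,\ \deg E=\tfrac n2,\qquad D\frac d{ds}\Big(D\frac{dE}{ds}\Big)=VE, \tag{11}$$
where $V=\frac14(n(n+1)s+\gamma)$ with a constant $\gamma\in\mathbb R$. So $E>0$ on $U$.

*Case $a>b>c$.* This is the theory of Lamé functions (Whittaker–Watson, *A Course of Modern Analysis*, Ch. XXIII; Hobson, *Spherical and Ellipsoidal Harmonics*, Ch. XI). The basis polynomials are products $H=x^{\epsilon_1}y^{\epsilon_2}z^{\epsilon}\prod_j\Theta_{\theta_j}$ with exponents in $\{0,1\}$ and $\Theta_\theta=\sum_i\frac{x_i^2}{a_i^2+\theta}-1$. Here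
$$E=(s+a^2)^{\epsilon_1/2}(s+b^2)^{\epsilon_2/2}(s+c^2)^{\epsilon/2}\prod_j(s-\theta_j)$$
solves (11), and by Stieltjes' theorem the zeros $\theta_j$ are simple, real and lie in $(-a^2,-c^2)$. That $Y=H/E$ satisfies $\nabla Y\cdot\nabla s=0$ is quickly checked. By partial fractions,
$$\nabla\Theta_\theta\cdot\nabla s=\frac4N\sum_i\frac{x_i^2}{(a_i^2+\theta)(a_i^2+s)}=\frac4N\cdot\frac{\Theta_\theta}{s-\theta}=|\nabla s|^2\frac{\Theta_\theta}{s-\theta},$$
so $\nabla\frac{\Theta_\theta}{s-\theta}\cdot\nabla s=0$. Likewise $\nabla x_i\cdot\nabla s=\frac{2x_i}{A_iN}=\frac{x_i}{2A_i}|\nabla s|^2$, so $\nabla\frac{x_i}{\sqrt{A_i}}\cdot\nabla s=0$. Now use the product rule.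

*Case $a=b>c$.* Put $e^2=a^2-c^2$, $s+c^2=e^2\zeta^2$, and use the orthogonal coordinates $z=e\zeta\beta$, $\sqrt{x^2+y^2}=e\sqrt{(1+\zeta^2)(1-\beta^2)}$ and the azimuth $\phi$. The oblate spheroidal harmonics are
$$E\cdot(1-\beta^2)^{m/2}P_n^{(m)}(\beta)\cdot\{\cos m\phi,\ \sin m\phi\},\quad 0\le m\le n,\qquad E\propto(1+\zeta^2)^{m/2}|P_n^{(m)}(i\zeta)|,$$
$P_n^{(m)}$ being the $m$-th derivative of the Legendre polynomial. By Rolle, all zeros of $P_n^{(m)}$ are real, simple, in $(-1,1)$, and they are symmetric about $0$, so $P_n^{(m)}(\beta)=\text{const}\cdot\beta^\epsilon\prod_k(\beta^2-x_k)$ with $x_k\in(0,1)$. Thus $E\propto(1+\zeta^2)^{m/2}\zeta^\epsilon\prod_k(\zeta^2+x_k)$, which has the form (11) with $\alpha_j\in\{a^2\}\cup\{c^2+e^2x_k\}$. These functions are polynomials of degree $\le n$: $[(1+\zeta^2)(1-\beta^2)]^{m/2}\cos m\phi$ (or $\sin m\phi$) is one of degree $m$, $\zeta\beta=z/e$, and $(\zeta^2+x_k)(\beta^2-x_k)=\zeta^2\beta^2+x_k(\beta^2-\zeta^2)-x_k^2$ with $\beta^2-\zeta^2=1-(x^2+y^2+z^2)/e^2$. They are independent, since for fixed $\zeta>0$ they are multiples of distinct spherical harmonics. There are $(N+1)^2$ of them with $n\le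 N$, which is the dimension of the harmonic polynomials of degree $\le N$, so they form a basis. In particular the degree is exactly $n$: otherwise the $n^2$ functions of index below $n$ together with this one would be more than $n^2$ independent harmonic polynomials of degree $\le n-1$. Finally $D\frac d{ds}=\frac e2(1+\zeta^2)\frac d{d\zeta}$, and Legendre's equation $\frac d{d\zeta}[(1+\zeta^2)E_\zeta]=\big[n(n+1)-\frac{m^2}{1+\zeta^2}\big]E$ becomes (11) with $V=\frac14(n(n+1)(s+a^2)-m^2(a^2-c^2))$.

*Examples.* $H=z$: $E_1=\sqrt{s+c^2}$, and $DE_{1,s}=\frac12\sqrt{A_1A_2}$, so $V_1=\frac14(2s+a^2+b^2)$. For $H=yz$: $E=\sqrt{A_2A_3}$, $DE_s=\frac12\sqrt{A_1}(A_2+A_3)$, $V=\frac14(A_2+A_3+4A_1)=\frac14(6s+4a^2+b^2+c^2)$.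

**Step 2: the decaying partner.** Put $F=E\int_s^\infty\frac{d\sigma}{E^2D}$ and $J=\int_s^\infty\frac{d\sigma}{E^2D}$. Since $\nabla Y\cdot\nabla s=0$, $\nabla H\cdot\nabla s=E_sY|\nabla s|^2$, and by (5)
$$\Delta(HJ)=|\nabla s|^2Y\Big(2E_sJ_s+EJ_{ss}+EJ_s\frac{D_s}D\Big)=\frac{|\nabla s|^2Y}{ED}\,(E^2DJ_s)_s=0,$$
as $E^2DJ_s=-1$. So $HJ=YF(s)$ is smooth and harmonic on $U$. Since $s\sim|x|^2$, $J=O(s^{-n-1/2})$ and $H=O(|x|^n)$, it is $O(|x|^{-n-1})$.

**Step 3: the eigenvalue.** Let $u=H$ in $\Omega$, let $u$ be the multiple of $YF(s)$ with the same boundary values outside, and let $f=H|_{\partial\Omega}$. Then $f\ne0$ by the maximum principle. Put $v=DE_s/E$, $w=-DF_s/F$. At $s=0$, with $\omega=\partial_\nu s$,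
$$p=\frac{v\omega}Df,\qquad q=-\frac{w\omega}Df,\qquad\varphi=q-p=-\frac{(v+w)\omega}Df,\qquad\tfrac12(p+q)=\frac{(v-w)\omega}{2D}f .$$
From $F_s=E_sJ-\frac1{ED}$ we get $D(E_sF-EF_s)=1$. By Lemma 1, $\mathcal Kf=\lambda f$ and $\mathcal K^*\varphi=\lambda\varphi$ with
$$\lambda=\frac12\,\frac{w-v}{w+v}\Big|_{s=0},\qquad v+w=\frac1{EF}>0. \tag{12}$$

**Step 4: nothing is missed.** *The $f$'s span a dense subspace of $L^2(\partial\Omega)$.* Let $\Pi=\frac{x^2}{a^2}+\frac{y^2}{b^2}+\frac{z^2}{c^2}-1$. The map $g\mapsto\Delta(\Pi g)$ on polynomials of degree $\le N-2$ is injective: if $\Pi g$ is harmonic, it vanishes on $\partial\Omega$, so it vanishes in $\Omega$ and $g=0$. Hence it is surjective. Given a polynomial $P$ of degree $\le N$, choose $g$ with $\Delta(\Pi g)=\Delta P$; then $P-\Pi g$ is harmonic and equals $P$ on $\partial\Omega$. So every polynomial agrees on $\partial\Omega$ with a harmonic polynomial, and Stone–Weierstrass applies.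

*The numbers (12) include all nonzero eigenvalues.* If $\mathcal K^*g=\mu g$ with $\mu\ne0$ different from all of them, then $\mu\langle g,f\rangle=\langle g,\mathcal Kf\rangle=\lambda\langle g,f\rangle$, so $g\perp f$ for all $f$ and $g=0$. And $\mathcal K,\mathcal K^*$ have the same nonzero eigenvalues.

*If all numbers (12) are nonzero, $0$ is not an eigenvalue.* Let $\mathcal Kg=0$. Then $\lambda\langle g,\varphi\rangle=\langle g,\mathcal K^*\varphi\rangle=\langle\mathcal Kg,\varphi\rangle=0$, so $g\perp\varphi$ for all the jump densities. As $\varphi$ is a nonzero constant times $\omega f$, this says $g\omega\perp f$ for all $f$, so $g\omega=0$ and $g=0$.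

So we must find the sign of $d:=w-v$ at $s=0$ for every $E$. For $n=0$: $E=1$, $v=0$, $\lambda=\frac12$. From here on $n\ge1$.

## 7. Riccati functions along the confocal family

**Step 1: a variable in which (11) has no first-order term.** Let
$$t(s)=\int_{-c^2}^s\frac{d\sigma}{D}\in(0,T),\qquad T<\infty,$$
and let primes denote $\frac d{dt}=D\frac d{ds}$. The integral converges at $-c^2$ because $b>c$. Now
$$E''=VE,\quad F''=VF,\quad F=E\int_t^TE^{-2},\quad v=\frac{E'}E,\quad w=-\frac{F'}F,\quad V'=\tfrac14n(n+1)D>0 .$$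
The surfaces $s=\text{const}$ are confocal ellipsoids. Thus $t$ parametrizes a whole family, from the focal disc ($t\to0$) to very large, nearly round ones ($t\to T$); our $\partial\Omega$ is $t_0=t(s=0)$.

**Step 2: behavior at the ends.** *At $t=0$:* with $y=\sqrt{s+c^2}$, $dt=\frac{2\,dy}{\sqrt{(y^2+a^2-c^2)(y^2+b^2-c^2)}}$. So $t$ is an odd analytic function of $y$ near $0$ with derivative $2/k$, $k^2=(a^2-c^2)(b^2-c^2)$. Hence $y$ is odd analytic in $t$, $y\sim\frac k2t$, and $s$ is even analytic in $t$. As $\alpha_j>c^2$, $E$ is analytic near $t=0$, even if $\epsilon=0$ and odd if $\epsilon=1$, and $E>0$ on $(0,T)$. *At $t=T$:* $T-t=\int_s^\infty\frac{d\sigma}D\sim2s^{-1/2}$, so $s\sim4(T-t)^{-2}$. Then $E\sim C(T-t)^{-n}$ and $v=DE_s/E\sim\frac n2s^{1/2}\sim\frac n{T-t}$. Further, $EF=E^2\int_t^TE^{-2}\sim\frac{T-t}{2n+1}$, $w=\frac1{EF}-v\sim\frac{n+1}{T-t}$ and $F\sim C'(T-t)^{n+1}$.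

**Step 3: if $V\ge0$ on $(0,T)$, then $w>\sqrt V$ there.** We have $(F'^2-VF^2)'=-V'F^2<0$. Since $F'=-wF=O((T-t)^n)$ and $V=O((T-t)^{-2})$, $F'^2-VF^2=O((T-t)^{2n})\to0$ at $T$. So $F'^2>VF^2\ge0$ on $(0,T)$. In particular $F'$ never vanishes; it is negative near $T$, hence everywhere, and $w>\sqrt V$.

**Step 4: even modes ($\epsilon=0$) always have $\lambda>0$.** $E$ is nondecreasing and even in $t$, so $0\le E''(0)=V(0)E(0)$ with $E(0)>0$. So $V(0)\ge0$ (values at $t=0$), and $V>0$ on $(0,T)$. Also $(E'^2-VE^2)'=-V'E^2<0$ and $E'^2-VE^2=-V(0)E(0)^2\le0$ at $t=0$. So $v<\sqrt V<w$ on $(0,T)$, by Step 3, and $\lambda>0$ by (12).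

For odd modes this argument breaks at $t=0$: there $E(0)=0$, $E'(0)>0$, so $E'^2-VE^2$ starts positive. Indeed $v\sim1/t$ blows up, so $d<0$ for small $t$. The sign must be located.

**Step 5: odd modes ($\epsilon=1$) change sign exactly once.** Compare with $E_1=\sqrt{s+c^2}=y$, $V_1=\frac14(2s+a^2+b^2)>0$ for $s\ge-c^2$. Let $W=V-V_1$, affine in $s$ with slope $\frac14(n(n+1)-2)\ge0$, and $g=E/E_1=\prod(s+\alpha_j)^{r_j}$, which is even, analytic and nondecreasing near $t=0$ with $g(0)>0$, so $g''(0)\ge0$. From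
$$(E_1^2g')'=(E'E_1-EE_1')'=WE_1^2g$$
and $E_1\sim\frac k2t$, comparing coefficients of $t^2$ gives $3g''(0)=W(0)g(0)$. So $W(0)\ge0$, and $W\ge0$ is nondecreasing, $V\ge V_1>0$. (For $yz$: $W=\frac14(4s+3a^2+c^2)$, and $W(0)=\frac34(a^2-c^2)>0$.)

Now $w'=w^2-V$ and $v'=V-v^2$. At a zero of $d=w-v$ we have $v=w$, so
$$d'=w^2+v^2-2V=2(w^2-V)>0$$
by Step 3: $d$ can only cross zero upward. As $t\to0$: $E\sim Ct$, so $F=E\int_t^TE^{-2}\to\frac1C>0$. Since $F''=VF$ with $V$ analytic at $0$, $F$ extends analytically to $t=0$, so $w=-F'/F$ is bounded while $v\sim\frac1t$; hence $d\to-\infty$. As $t\to T$, $d\sim\frac1{T-t}\to+\infty$. Therefore $d$ has exactly one zero $t_E\in(0,T)$, with $d<0$ on $(0,t_E)$ and $d>0$ on $(t_E,T)$. Write $t^*=t_{E_1}$ for the mode $z$.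

So in the confocal family, coming from large ellipsoids towards the focal disc, each odd mode turns negative exactly once. Theorem 3 amounts to saying that $z$ does so first.

## 8. The mode $z$ turns negative first

**Proposition.** If $\epsilon=1$ and $n\ge2$, then $t_E<t^*$.

It suffices to show $d(t^*)>0$. Let $F_1,v_1,w_1$ belong to $E_1$, so $v_1(t^*)=w_1(t^*)$. Here $v$ is the log-derivative of a function regular at the *left* end, and $-w$ that of a function decaying at the *right* end; they live on different intervals. We fold $(0,t^*]$ and $[t^*,T)$ onto the same half-line, in variables which turn the equations for $E/E_1$ and $F/F_1$ into pure second-order equations, and compare coefficients there.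

**Step 1: folding.** Multiplying $E,F,E_1,F_1$ by positive constants changes none of $v,w,v_1,w_1$; normalize all four to equal $1$ at $t^*$. Define $t_-(\tau)\in(0,t^*]$ and $t_+(\tau)\in[t^*,T)$ for $\tau\ge0$ by
$$\tau=\int_{t_-}^{t^*}\frac{dy}{E_1^2},\qquad\tau=\int_{t^*}^{t_+}\frac{dy}{F_1^2}.$$
The integrals diverge at the far ends, since $E_1\sim Ct$ at $0$ and $F_1\sim C(T-t)^2$ at $T$, so these are bijections onto $[0,\infty)$. Moreover $\frac{dt_-}{d\tau}=-E_1^2$, $\frac{dt_+}{d\tau}=F_1^2$. Let $\mathcal U(\tau)=1/E_1(t_-)$ and $\tilde{\mathcal U}(\tau)=1/F_1(t_+)$. Then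
$$\mathcal U_\tau=E_1'(t_-),\quad\mathcal U_{\tau\tau}=-V_1(t_-)\,\mathcal U^{-3},\qquad\tilde{\mathcal U}_\tau=-F_1'(t_+),\quad\tilde{\mathcal U}_{\tau\tau}=-V_1(t_+)\,\tilde{\mathcal U}^{-3}.$$

**Step 2: $F_1(t_+(\tau))>E_1(t_-(\tau))$ for $\tau>0$.** This compares the two weights. Put $\delta=\tilde{\mathcal U}-\mathcal U$. At $\tau=0$: $\delta=0$; $\delta_\tau=w_1(t^*)-v_1(t^*)=0$; $\delta_{\tau\tau}=-V_1(t^*)+V_1(t^*)=0$. For the third derivative,
$$\tilde{\mathcal U}_{\tau\tau\tau}(0)=-V_1'(t^*)+3V_1\tilde{\mathcal U}_\tau(0),\qquad\mathcal U_{\tau\tau\tau}(0)=V_1'(t^*)+3V_1\,\mathcal U_\tau(0),$$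
so $\delta_{\tau\tau\tau}(0)=-2V_1'(t^*)<0$. Hence $\delta<0$ on some $(0,\tau_1)$; take $\tau_1\le\infty$ maximal. On it, $\tilde{\mathcal U}^{-3}>\mathcal U^{-3}$ and $V_1(t_+)>V_1(t_-)>0$, so $\delta_{\tau\tau}<0$. With $\delta_\tau(0)=0$, $\delta$ is strictly decreasing on $(0,\tau_1)$. If $\tau_1<\infty$, then $\delta(\tau_1)<0$, contradicting maximality. So $\tau_1=\infty$ and $\tilde{\mathcal U}<\mathcal U$ for all $\tau>0$, which is the claim.

**Step 3: the two quotients.** Let $g(\tau)=(E/E_1)(t_-)$, $h(\tau)=(F/F_1)(t_+)$; both are positive and equal $1$ at $\tau=0$. Then $g_\tau=-E_1^2(E/E_1)'$ and $h_\tau=F_1^2(F/F_1)'$. Using $(E_1^2(E/E_1)')'=WE_1E$ and the same identity for $F$,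
$$g_{\tau\tau}=Pg,\quad P=W(t_-)E_1(t_-)^4;\qquad h_{\tau\tau}=Rh,\quad R=W(t_+)F_1(t_+)^4 .$$
For $n\ge2$, $W\ge0$ is strictly increasing, so $W(t_+)>W(t_-)\ge0$; with Step 2, $R>P\ge0$ for $\tau>0$.

**Step 4: comparison at $\tau=0$.** As $\tau\to\infty$, $E/E_1$ has a finite limit at $t=0$ and $F/F_1=O((T-t)^{n-1})$ at $T$, so $g,h$ are bounded. They are convex, so their derivatives are nondecreasing; a positive value would make the function unbounded above, and a negative limit would force it to $-\infty$. Hence $g_\tau,h_\tau\to0$. Since $(gh_\tau-hg_\tau)_\tau=(R-P)gh$, integrating over $(0,\infty)$ gives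
$$h_\tau(0)-g_\tau(0)=-\int_0^\infty(R-P)\,gh\,d\tau<0 .$$
By the normalization, $g_\tau(0)=-(v-v_1)(t^*)$ and $h_\tau(0)=F'(t^*)-F_1'(t^*)=(w_1-w)(t^*)$. So at $t^*$
$$d=w-v=(w_1-h_\tau(0))-(v_1-g_\tau(0))=g_\tau(0)-h_\tau(0)>0. \qquad\square$$

**Proof of Theorem 3 ($b>c$).** For $E=E_1$, i.e. $H=z$ up to a constant, (6) gives $\lambda=\frac12-n_c$; this agrees with (12), which reads $\lambda=\frac12-\frac v{v+w}=\frac12-DE_sF=\frac12-\frac{abc}2I(0)$. By Step 5 of Section 7, $n_c\le\frac12$ if and only if $t_0\ge t^*$, with equality simultaneously.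

If $n_c>\frac12$, then $\frac12-n_c$ is a negative eigenvalue. Let $n_c\le\frac12$. The only odd mode with $n=1$ is $E_1$, because $\deg E=\frac12$. For every odd $E$ with $n\ge2$, $t_0\ge t^*>t_E$, so $d(t_0)>0$ and $\lambda>0$. For even $E$ with $n\ge1$, $\lambda>0$ by Step 4 of Section 7, and for $n=0$, $\lambda=\frac12$. By Step 4 of Section 6 no eigenvalue is negative. If $n_c<\frac12$, all numbers (12) are $>0$, and $0$ is not an eigenvalue by the same step, so all eigenvalues are $>0$. If $n_c=\frac12$, then $\mathcal Kz=0$. $\square$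

## 9. Negative curvature and high-frequency densities

We prove Theorem 4 by contraposition: at a point with a negative principal curvature, a rapidly oscillating density makes the form (8) negative. Signs are such that the unit sphere has principal curvatures $+1$.

For complex $\varphi,\psi\in L^2(\partial\Omega)$ let $(\varphi,\psi)_S=-\langle\varphi,S\psi\rangle$, linear in $\varphi$, and $\|\varphi\|_S^2=(\varphi,\varphi)_S\le\|S\|\,\|\varphi\|^2$. By (4) and Lemma 2(i), for real $\varphi$ it is $\int|\nabla S\varphi|^2\ge0$; if it is $0$, then $S\varphi$ is constant in the exterior, hence $0$ there, and $\varphi=0$ by Lemma 2(ii). Real and imaginary parts separate, as $S$ has a real symmetric kernel. So $(\cdot,\cdot)_S$ is an inner product. By (3), $(\mathcal K^*\varphi,\psi)_S=-\langle\varphi,\mathcal KS\psi\rangle=-\langle\varphi,S\mathcal K^*\psi\rangle=(\varphi,\mathcal K^*\psi)_S$.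

**Step 1: if $\mathcal K$ has no negative eigenvalue, then $(\mathcal K^*\varphi,\varphi)_S\ge0$ for all $\varphi\in L^2$.** The point is that $\|\cdot\|_S$ is weaker than the $L^2$ norm, so the spectral theorem must be applied in a completion. First, *if $B$ is bounded on $L^2$ and symmetric for $(\cdot,\cdot)_S$, then $\|B\varphi\|_S\le\|B\|\,\|\varphi\|_S$.* Indeed let $\|\varphi\|_S=1$. Then $\|B^{2^j}\varphi\|_S^2=(B^{2^{j+1}}\varphi,\varphi)_S\le\|B^{2^{j+1}}\varphi\|_S$, so by induction
$$\|B\varphi\|_S^{2^j}\le\|B^{2^j}\varphi\|_S\le\|S\|^{1/2}\|B\|^{2^j}\|\varphi\| .$$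
Take $2^j$-th roots and let $j\to\infty$.

Let $\mathcal H$ be the completion of $L^2$ for $\|\cdot\|_S$. Then $\mathcal K^*$ extends to a bounded self-adjoint operator $A$ on $\mathcal H$. Let $\mu<0$. It is not an eigenvalue of $\mathcal K$, hence not of $\mathcal K^*$, so by compactness $\mathcal K^*-\mu$ is invertible on $L^2$. The inverse is again symmetric for $(\cdot,\cdot)_S$, so it extends boundedly to $\mathcal H$, where by density it inverts $A-\mu$. So $\sigma(A)\subset[0,\infty)$, $A\ge0$, and the claim follows.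

**Step 2: a Fourier asymptotic.** Write $\hat k(\xi)=\int_{\mathbb R^2}k(z)e^{iz\cdot\xi}dz$, also for tempered distributions. Let $k^0$ be even, homogeneous of degree $-1$ and smooth on $\mathbb R^2\setminus0$; let $\rho\in C_c^\infty(\mathbb R^2)$, $\rho=1$ near $0$; let $r$ be bounded with compact support, $C^1$ off $0$, $|\nabla r|\le C|z|^{-1}$. *Then for $k=\rho k^0+r$ and $e\ne0$, $\ell\,\hat k(\ell e)\to\widehat{k^0}(e)$ as $\ell\to\infty$, with $|\ell\hat k(\ell e)|$, $\ell\ge1$, bounded in terms of bounds for finitely many derivatives of $k^0$ on $|z|=1$, for $\rho$, $e$, and for $\|\nabla r\|_{L^1}$.*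

Let $\beta=(1-\rho)k^0$. Then $\Delta\beta=O((1+|z|)^{-3})$ is integrable, so $|\xi|^2\hat\beta$ is bounded and continuous; off $0$, $\hat\beta$ is continuous and $O(|\xi|^{-2})$. As $\widehat{\rho k^0}$ is smooth, $\widehat{k^0}$ is continuous off $0$, and it is homogeneous of degree $-1$. So $\widehat{\rho k^0}(\ell e)=\ell^{-1}\widehat{k^0}(e)+O(\ell^{-2})$. For $r$, integrate by parts on $|z|>\varepsilon$; the boundary term is $O(\varepsilon)$, so
$$i\ell|e|^2\,\hat r(\ell e)=-\int(e\cdot\nabla r)\,e^{i\ell z\cdot e}\,dz,$$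
which is bounded by $|e|\,\|\nabla r\|_{L^1}$ and tends to $0$ by Riemann–Lebesgue.

The transforms we need, for $\xi\neq0$: $\widehat{|z|^{-1}}=2\pi|\xi|^{-1}$. From $\Delta|z|=|z|^{-1}$, $\widehat{|z|}=-2\pi|\xi|^{-3}$. From $z_2^2|z|^{-3}=\partial_1^2|z|$, $\widehat{z_2^2|z|^{-3}}=2\pi\xi_1^2|\xi|^{-3}$, and the same with indices exchanged. Hence
$$\widehat{\frac1{4\pi|z|}}=\frac1{2|\xi|},\qquad\Big(\frac{\kappa_1z_1^2+\kappa_2z_2^2}{8\pi|z|^3}\Big)^{\wedge}=\frac{\kappa_1\xi_2^2+\kappa_2\xi_1^2}{4|\xi|^3}. \tag{13}$$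
The indices are crossed: oscillation in direction $2$ sees the curvature in direction $1$.

**Step 3: the test densities.** Suppose $\kappa_1(x_0)<0$ for one of the principal curvatures $\kappa_1,\kappa_2$ at some $x_0\in\partial\Omega$. Take coordinates with $x_0=0$, first two axes along the principal directions, third along the outer normal, and write $\partial\Omega$ near $x_0$ as $\mathcal Y(w)=(w,h(w))$, $|w|<3\delta$, with $h(0)=0$, $\nabla h(0)=0$. Let $J(w)$ be the area factor, $e=(0,1)$, $\chi\in C_c^\infty(\{|w|<\delta\})$ real, $\chi\not\equiv0$, and $\varphi_\ell(\mathcal Y(w))=\chi(w)e^{i\ell w_2}$, extended by $0$.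

The kernel of $-S$ is $\frac1{4\pi|x-y|}$ and that of $\mathcal K^*$ is $\frac{\langle x-y,n_x\rangle}{4\pi|x-y|^3}$. Let $x=\mathcal Y(w)$ with $|w|\le\frac32\delta$ and $y=\mathcal Y(w+z)$. With
$$G_w(z)=|D\mathcal Y(w)z|^2,\qquad B_w(z)=-\langle D^2\mathcal Y(w)(z,z),n_x\rangle$$
(first and second fundamental forms), Taylor's formula gives
$$|x-y|^2=G_w(z)+O(|z|^3),\qquad\langle x-y,n_x\rangle=\tfrac12B_w(z)+O(|z|^3),$$
with smooth remainders whose gradients are $O(|z|^2)$; also $|x-y|^2\ge|z|^2$ and $G_w(z)\ge|z|^2$. Counting powers of $|z|$, each of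
$$\frac1{|x-y|}-\frac1{G_w^{1/2}},\qquad\frac{\langle x-y,n_x\rangle}{|x-y|^3}-\frac{B_w}{2G_w^{3/2}}$$
is bounded with gradient $O(|z|^{-1})$, and this persists after multiplying by the smooth factor $(\chi J)(w+z)=(\chi J)(w)+O(|z|)$. So
$$e^{-i\ell w_2}(-S\varphi_\ell)(x)=\int k_w(z)e^{i\ell z\cdot e}dz,\qquad e^{-i\ell w_2}(\mathcal K^*\varphi_\ell)(x)=\int k_w(z)e^{i\ell z\cdot e}dz,$$
with $k_w=\rho k_w^0+r_w$ as in Step 2, uniformly in $|w|\le\frac32\delta$, where respectively
$$k_w^0=\frac{(\chi J)(w)}{4\pi\,G_w(z)^{1/2}},\qquad k_w^0=\frac{(\chi J)(w)\,B_w(z)}{8\pi\,G_w(z)^{3/2}}.$$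
For each $w$ choose a linear map $L_w$ with $G_w(z)=|L_wz|^2$ and $B_w(z)=\kappa_1(L_wz)_1^2+\kappa_2(L_wz)_2^2$, where $\kappa_i$ are the principal curvatures at $\mathcal Y(w)$. Then $|\det L_w|=J(w)$. Substituting $z\mapsto L_w^{-1}z$ in the transform, $J$ cancels, and Step 2 with (13) gives, as $\ell\to\infty$, boundedly and for each $w$,
$$\ell e^{-i\ell w_2}(-S\varphi_\ell)\to\frac{\chi(w)}{2|\xi_w|},\qquad\ell e^{-i\ell w_2}\mathcal K^*\varphi_\ell\to\frac{\chi(w)\,\theta(w)}{4|\xi_w|^3},\qquad\xi_w=L_w^{-T}e,\quad\theta=\kappa_1\xi_{w,2}^2+\kappa_2\xi_{w,1}^2 .$$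
The function $\theta$ is continuous: with $G,B$ the matrices of the two forms, $\theta=(\kappa_1+\kappa_2)|\xi_w|^2-(\kappa_1\xi_{w,1}^2+\kappa_2\xi_{w,2}^2)$ equals $\operatorname{tr}(G^{-1}B)\,e^TG^{-1}e-e^TG^{-1}BG^{-1}e$. At $w=0$, $G=I$ and $B=\operatorname{diag}(\kappa_1,\kappa_2)$, so $\theta(0)=\kappa_1(x_0)<0$. Choose $\chi$ supported where $\theta<0$.

For $x\in\partial\Omega$ outside $\mathcal Y(\{|w|\le\frac32\delta\})$ the kernels are smooth in $y\in\mathcal Y(\operatorname{supp}\chi)$, uniformly in $x$, and two integrations by parts show that $S\varphi_\ell$ and $\mathcal K^*\varphi_\ell$ are $O(\ell^{-2})$. By dominated convergence,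
$$\ell^2(\mathcal K^*\varphi_\ell,\varphi_\ell)_S=\ell^2\int_{\partial\Omega}\mathcal K^*\varphi_\ell\;\overline{(-S\varphi_\ell)}\,dS\;\longrightarrow\;\int\frac{\theta(w)\chi(w)^2}{8|\xi_w|^4}J(w)\,dw<0 .$$
So $(\mathcal K^*\varphi_\ell,\varphi_\ell)_S<0$ for large $\ell$, and by Step 1 $\mathcal K$ has a negative eigenvalue. (On the unit sphere the limit for $\mathcal K^*$ at $w=0$ is $\frac14\chi(0)$, in agreement with $\frac1{2(2n+1)}\sim\frac1{4n}$.)

**Step 4: from curvature to convexity.** Suppose now that there is no negative eigenvalue. Then both principal curvatures are $\ge0$ at every point of $\partial\Omega$. Near a boundary point, in a graph chart as above, $\overline\Omega$ is $\{x_3\le h(w)\}$ with $D^2h\le0$, so $h$ is concave. Hence $\overline\Omega$ is locally convex: every point has a ball around it whose intersection with $\overline\Omega$ is convex. Local convexity alone does not suffice (two disjoint closed balls), but $\overline\Omega$ is also closed and connected, and the Tietze–Nakajima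 theorem says that a closed, connected, locally convex set in $\mathbb R^3$ is convex. Since $\partial\Omega$ is smooth, $\Omega=\operatorname{int}\overline\Omega$, the interior of a convex set, and $\Omega$ is convex. $\square$
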